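\title{No two $\Sigma^0_2$ enumeration degrees form a super minimal pair}

\begin{abstract}
Nonzero enumeration degrees $\mathbf a,\mathbf b$ form a super minimal pair if only $\mathbf 0$ lies below both, every nonzero $\mathbf x\le\mathbf a$ satisfies $\mathbf b\vee\mathbf x\ge\mathbf a$, and every nonzero $\mathbf y\le\mathbf b$ satisfies $\mathbf a\vee\mathbf y\ge\mathbf b$. We show that there is no such pair among the $\Sigma^0_2$ enumeration degrees: for nonzero $\Sigma^0_2$ degrees the two joining conditions hold together exactly when $\mathbf a=\mathbf b$. If one of the degrees contains a $\Delta^0_2$ set, a finite injury argument suffices. Otherwise we build sets $X\le_e A$ and $Y\le_e B$ simultaneously, and each side uses the reduction that the other side is trying to defeat as a certificate for its own actions.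
\end{abstract}

\section{Introduction}

Enumeration reducibility compares the positive information in sets of natural numbers. Fix a uniform enumeration $(W_e)_{e\in\omega}$ of the computably enumerable (c.e.) sets and a canonical listing $(D_u)_{u\in\omega}$ of the finite sets. The $e$-th \emph{enumeration operator} is
\[
\Psi_e(X)=\{x:\exists u\,[\langle x,u\rangle\in W_e\ \wedge\ D_u\subseteq X]\}.
\]
An element $\langle x,u\rangle$ of $W_e$ is an \emph{axiom}: it says ``output $x$ if $D_u$ is contained in the oracle''. We write $A\le_e B$ if $A=\Psi_e(B)$ for some $e$, and $A\equiv_e B$ if $A\le_e B$ and $B\le_e A$. The $\equiv_e$-classes form the partial order $\mathcal D_e$ of \emph{enumeration degrees}. It is an upper semilattice: the join of the degrees of $A$ and $B$ is the degree of $A\oplus B=\{2x:x\in A\}\cup\{2x+1:x\in B\}$. Its least element $\mathbf 0$ is the degree of the c.e.\ sets. The degrees below $\mathbf 0'_e$ are the degrees of the $\Sigma^0_2$ sets; they form the substructure $\mathcal D_e(\le\mathbf 0')$.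

\begin{definition}
Nonzero degrees $\mathbf a,\mathbf b$ form a \emph{minimal pair} if $\mathbf 0$ is the only degree below both. The pair $(\mathbf a,\mathbf b)$ is a \emph{strong minimal pair} if it is a minimal pair and $\mathbf b\vee\mathbf x\ge\mathbf a$ for every nonzero $\mathbf x\le\mathbf a$. It is a \emph{super minimal pair} if both $(\mathbf a,\mathbf b)$ and $(\mathbf b,\mathbf a)$ are strong minimal pairs.
\end{definition}

The joining condition says that the map $\mathbf x\mapsto\mathbf b\vee\mathbf x$ sends every nonzero $\mathbf x\le\mathbf a$ to the single degree $\mathbf a\vee\mathbf b$. If we allowed $\mathbf b=\mathbf 0$, it would say that $\mathbf a$ is a minimal nonzero degree; in general it says that $\mathbf a$ looks minimal from the point of view of $\mathbf b$. In any upper semilattice with least element, two distinct minimal nonzero elements form a super minimal pair. The $\Sigma^0_2$ enumeration degrees have no minimal nonzero element (Remark~\ref{rem:nominimal}), so this source of examples is absent. That alone does not settle the matter: take two copies of the real interval $(0,1]$, make elements of different copies incomparable, and add a least and a greatest element. The result is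 an upper semilattice without minimal nonzero elements, the join of two elements from different copies is the greatest element, and so the two copies of $1$ form a super minimal pair. The following question comes from \cite{SMP}.

\medskip\noindent\textbf{Question.} \emph{Is there a super minimal pair in $\mathcal D_e(\le\mathbf 0')$?}\medskip

The answer is no.

\begin{theorem}\label{thm:main}
Let $\mathbf a,\mathbf b$ be nonzero $\Sigma^0_2$ enumeration degrees. The two conditions
\begin{itemize}
\item[(i)] $\mathbf b\vee\mathbf x\ge\mathbf a$ for every nonzero $\mathbf x\le\mathbf a$,
\item[(ii)] $\mathbf a\vee\mathbf y\ge\mathbf b$ for every nonzero $\mathbf y\le\mathbf b$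
\end{itemize}
both hold if and only if $\mathbf a=\mathbf b$.
\end{theorem}

\begin{corollary}
There is no super minimal pair in $\mathcal D_e(\le\mathbf 0')$.
\end{corollary}

\begin{proof}
A super minimal pair satisfies (i) and (ii), and $\mathbf a\ne\mathbf b$ because otherwise the nonzero degree $\mathbf a$ would lie below both.
\end{proof}

The comparable cases of Theorem~\ref{thm:main} are immediate: (i) holds whenever $\mathbf a\le\mathbf b$, and if $\mathbf b<\mathbf a$ then $\mathbf x=\mathbf b$ violates (i). If $\mathbf a\not\le\mathbf b$ and (i) holds, then the pair is automatically minimal, since a nonzero $\mathbf x$ below both degrees would give $\mathbf b=\mathbf b\vee\mathbf x\ge\mathbf a$. So nothing is lost by dropping minimality from the statement, and in the proof it is replaced by the hypothesis $\mathbf a\not\le\mathbf b$.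

The proof splits according to the complexity of the sets representing the degrees. If $A$ is $\Delta^0_2$ and not c.e., then for every set $C$ with $A\not\le_e C$ some non-c.e.\ $X\le_e A$ has $A\not\le_e X\oplus C$ (Section~\ref{sec:delta}). For sets that are not $\Delta^0_2$, the natural strategy for refuting (i) alone runs into an obstacle: a set $X\le_e A$ is enumerated from $A$ and cannot see whether its guesses about $B$ were right. This might lead one to expect a pair satisfying (i) and (ii). But a reduction $B\le_e Y\oplus A$ is precisely a way of confirming guesses about $B$ from $A$, and so the two conditions can be played against each other. This is the core of the paper.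

\begin{theorem}\label{thm:core}
Let $A,B$ be $\Sigma^0_2$ sets, neither of them $\Delta^0_2$, with $A\not\le_e B$. Then there are non-c.e.\ sets $X\le_e A$ and $Y\le_e B$ such that $A\not\le_e X\oplus B$ or $B\not\le_e Y\oplus A$.
\end{theorem}

Section~\ref{sec:idea} explains the strategy for Theorem~\ref{thm:core}, Section~\ref{sec:construction} gives the construction, and Sections~\ref{sec:columns} and~\ref{sec:collapse} verify it. The argument uses both conditions essentially, and we do not address the existence of one-sided strong minimal pairs.

\subsection*{Conventions and standard facts}
We fix a computable pairing function $\langle\cdot,\cdot\rangle$ and code finite objects by numbers. The $m$-th \emph{column} of $X$ is $X^{[m]}=\{k:\langle m,k\rangle\in X\}$, and $X^{<p}=\{\langle m,k\rangle\in X:m<p\}$. We write $\overline X$ for the complement of $X$, and $X(x)$ for the value at $x$ of its characteristic function. ``Almost all'' means ``all but finitely many''.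

A set $Z$ is $\Sigma^0_2$ if there is a c.e.\ set $H$ with $z\in Z\iff\exists x\,\langle z,x\rangle\notin H$. It is $\Pi^0_2$ if its complement is $\Sigma^0_2$, and $\Delta^0_2$ if it is both. In particular $\{m:\forall k\,\langle m,k\rangle\in X\}$ is $\Pi^0_2$ when $X$ is c.e. By the limit lemma, $Z$ is $\Delta^0_2$ if and only if there is a computable sequence $(Z_s)$ of sets with $Z(z)=\lim_s Z_s(z)$ for all $z$. The class $\Sigma^0_2$ is closed under existential and bounded quantification, so by the definition of $\Psi_e$ every set $\le_e$ a $\Sigma^0_2$ set is $\Sigma^0_2$. Hence it does not matter whether $\mathbf x,\mathbf y$ in (i) and (ii) range over $\mathcal D_e$ or over $\mathcal D_e(\le\mathbf 0')$.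

\section{Coupled pairs and the $\Delta^0_2$ case}\label{sec:delta}

To refute (i) we need a non-c.e.\ $X\le_e A$ that does not help $B$ to enumerate $A$. When $A$ is $\Delta^0_2$ we find two sets $X_0,X_1\le_e A$, independent of $B$, that cannot both help.

\begin{definition}
Sets $X_0,X_1$ are \emph{coupled} if there is a c.e.\ set $V$ of pairs with $X_0\times X_1\subseteq V$ and $(\overline{X_0}\times\overline{X_1})\cap V=\emptyset$.
\end{definition}

Thus $(x,x')\in V$ guarantees that $x\in X_0$ or $x'\in X_1$, without saying which. For example, identify $\omega$ with $\mathbb Q$ and let $r$ be irrational. The sets $X_0=\{q:q<r\}$ and $X_1=\{q:q>r\}$ are coupled by $V=\{(q,q'):q<q'\}$, since $q<q'$ implies $q<r$ or $q'>r$.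

\begin{lemma}\label{lem:meet}
Let $X_0,X_1$ be coupled. For all sets $C,Q$: if $Q\le_e X_0\oplus C$ and $Q\le_e X_1\oplus C$, then $Q\le_e C$.
\end{lemma}

\begin{proof}
Let $V$ couple $X_0,X_1$ and let $Q=\Phi_0(X_0\oplus C)=\Phi_1(X_1\oplus C)$. Let $\Theta$ be the operator with an axiom ``$y$ if $C_0\cup C_1$'' whenever $\Phi_0$ has an axiom ``$y$ if $E_0\oplus C_0$'', $\Phi_1$ has an axiom ``$y$ if $E_1\oplus C_1$'', and $E_0\times E_1\subseteq V$. This set of axioms is c.e. If $y\in Q$, there are axioms for $y$ with $E_i\subseteq X_i$ and $C_i\subseteq C$; then $E_0\times E_1\subseteq X_0\times X_1\subseteq V$, so $y\in\Theta(C)$. Conversely let $y\in\Theta(C)$ through $E_0,C_0,E_1,C_1$. If there were $x\in E_0\setminus X_0$ and $x'\in E_1\setminus X_1$, then $(x,x')\in V\cap(\overline{X_0}\times\overline{X_1})$, which is impossible. So $E_i\subseteq X_i$ for some $i$, and $y\in\Phi_i(X_i\oplus C)=Q$.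
\end{proof}

\begin{lemma}\label{lem:coupled}
If $A$ is $\Delta^0_2$ and not c.e., then there are coupled non-c.e.\ sets $X_0,X_1\le_e A$.
\end{lemma}

To make $X_i\ne W_e$ we let $X_i$ copy $A(0),A(1),\dots$ at a sequence of witnesses, adding a new witness only when $W_e$ appears to agree with $A$ at all earlier ones. If this went on forever, $W_e$ would enumerate $A$. The conflict is with $V$: two witnesses that both appear to be in must be paired in $V$, and if later both appear to be out, one of them has to be put into its set for good. A priority ordering decides which.

\begin{proof}
Let $A(a)=\lim_sA_s(a)$ with $(A_s)$ computable, and let $W_{e,s}$ be the part of $W_e$ enumerated by stage $s$. For $q=2e+i$ with $i<2$ let $N_q$ be the requirement $X_i\ne W_e$. At each moment $N_q$ has a list of \emph{current witnesses} $x(q,0),\dots,x(q,\ell-1)$, initially empty. A number that is appointed as $x(q,a)$ has never been appointed before; it keeps forever its \emph{priority} $q$, its \emph{side} $i$, and its \emph{attached number} $a$, even if it later ceases to be a current witness. An appointed number may be \emph{filled}. Let $X_i$ be the set of appointed numbers of side $i$ that are filled at some stage or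 whose attached number is in $A$. The construction is computable, so $X_i\le_e A$. During stage $s$ an appointed number is \emph{in} if it has been filled or its attached number is in $A_s$, and \emph{out} otherwise. Stage $s$ has three steps.
\begin{enumerate}
\item Enumerate into $V$ all pairs $(x,x')$ of appointed numbers of sides $0$ and $1$ that are both in.
\item Go through the finitely many pairs now in $V$. If both members of a pair are out when it is considered, fill the member with the larger priority number $q$ (the two priorities have different parity). If that member is a current witness of $N_q$, cancel all current witnesses of $N_q$.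
\item For each $q=2e+i\le s$: if $N_q$ has $\ell$ current witnesses and $A_s(a)=W_{e,s}(x(q,a))$ for all $a<\ell$, appoint $x(q,\ell)$.
\end{enumerate}

\emph{The sets are coupled.} If $(x,x')\in X_0\times X_1$, both numbers are in at almost all stages, so the pair enters $V$ in step~1. If $(x,x')\in V$ with $x\notin X_0$ and $x'\notin X_1$, then both numbers are appointed, neither is ever filled, and their attached numbers are outside $A$, hence outside $A_s$ for almost all $s$. So at some stage both are out in step~2 and one is filled, a contradiction.

\emph{Each $N_q$ appoints finitely many numbers and is met.} We use induction on $q=2e+i$. Only finitely many numbers have priority $<q$, so there is $s_0$ such that at stages $\ge s_0$ none of them is appointed or filled and $A_s(a)$ no longer changes at their attached numbers. From $s_0$ on, each of them is always in or always out. Suppose that a number $x'$ of priority $q$ is filled at a stage $s\ge s_0$. The other member of the responsible pair has priority $<q$ and is out at $s$, hence at all stages $\ge s_0$. A pair enters $V$ only when both members are in, so this pair entered before $s_0$, and $x'$ was appointed before $s_0$. Thus only finitely many numbers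 of priority $q$ are filled, and after some stage $s_1$ no witness of $N_q$ is canceled.

Suppose $N_q$ appoints infinitely many numbers. Then $x(q,a)$ has a final value for every $a$, computable from $a$ by running the construction beyond $s_1$, and $A_s(a)=W_{e,s}(x(q,a))$ for infinitely many $s$. Both sides converge, so $a\in A\iff x(q,a)\in W_e$, and $A$ is c.e., a contradiction. So the list of witnesses stabilizes, and the test in step~3 fails at almost all stages. By convergence some final witness $x=x(q,a)$ has $A(a)\ne W_e(x)$. It is never filled, since filling would have canceled it, so $X_i(x)=A(a)\ne W_e(x)$.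
\end{proof}

The proof needs $A_s(a)$ to converge also for $a\notin A$, both to see that a number of high priority settles as in or out and to conclude $A(a)=W_e(x(q,a))$. This is exactly what a $\Sigma^0_2$ set that is not $\Delta^0_2$ does not offer.

\begin{corollary}\label{cor:delta}
Let $A$ be $\Delta^0_2$ and not c.e., and let $C$ be any set with $A\not\le_e C$. Then there is a non-c.e.\ $X\le_e A$ with $A\not\le_e X\oplus C$.
\end{corollary}

\begin{proof}
Take $X_0,X_1$ from Lemma~\ref{lem:coupled}. By Lemma~\ref{lem:meet} with $Q=A$, one of them works.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:core}]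
If $\mathbf a=\mathbf b$, then (i) and (ii) hold trivially. Let $\mathbf a\ne\mathbf b$. Exchanging $\mathbf a$ and $\mathbf b$ exchanges (i) and (ii), so we may assume $\mathbf a\not\le\mathbf b$. Fix $A\in\mathbf a$ and $B\in\mathbf b$; they are $\Sigma^0_2$ and not c.e. If $A$ is $\Delta^0_2$, Corollary~\ref{cor:delta} with $C=B$ refutes (i). Let $B$ be $\Delta^0_2$. If $\mathbf b\le\mathbf a$, then $\mathbf x=\mathbf b$ refutes (i), and if $\mathbf b\not\le\mathbf a$, Corollary~\ref{cor:delta} applied to $B$ with $C=A$ refutes (ii). If neither set is $\Delta^0_2$, Theorem~\ref{thm:core} refutes (i) or (ii).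
\end{proof}

\section{The strategy for Theorem~\ref{thm:core}}\label{sec:idea}

We make $X$ non-c.e.\ by coding $A$ into the shape of its columns. The construction proves the following.

\begin{proposition}\label{prop:construction}
Let $A,B$ be $\Sigma^0_2$ sets. There are sets $X\le_e A$ and $Y\le_e B$ such that:
\begin{itemize}
\item[(a)] $X^{[m]}=\omega$ if $m\in A$, and $X^{[m]}$ is finite if $m\notin A$; likewise for $Y$ and $B$;
\item[(b)] if $A\le_e X\oplus B$ and $B\le_e Y\oplus A$, then $A\equiv_e B$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:core} from Proposition~\ref{prop:construction}]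
By (a), $A=\{m:\forall k\,\langle m,k\rangle\in X\}$. If $X$ were c.e., $A$ would be $\Pi^0_2$, hence $\Delta^0_2$. So $X$ is not c.e., and for the same reason $Y$ is not c.e. Since $A\not\le_e B$, (b) gives $A\not\le_e X\oplus B$ or $B\not\le_e Y\oplus A$.
\end{proof}

This is the only use of the hypothesis that $A$ and $B$ are not $\Delta^0_2$, and it cannot be avoided here: if $A(m)=\lim_sA_s(m)$, then the c.e.\ set $\{\langle m,k\rangle:\exists s\ge k\ (m\in A_s)\}$ has the columns described in (a).

The rest of this section is informal. We use finite approximations $A_v,B_v$ such that every element of $A$ is in almost all $A_v$, every element of $B$ is in almost all $B_v$, and infinitely many stages $v$ are \emph{good}: $A_v\subseteq A$ and $B_v\subseteq B$. Condition (a) leaves us finitely many elements of freedom in each column $m\notin A$, and this freedom is spent on (b).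

\subsection*{One operator, no $B$}
Suppose first that $B=\emptyset$ and $A=\Gamma(X)$; we want to conclude that $A$ is c.e. Suppose that at stage $v$ the operator $\Gamma$ shows an axiom ``$a$ if $E$'' while $a\notin A_v$. We may \emph{act}: declare that $E\subseteq X$ if $A_v\subseteq A$. If $v$ is good and $a\notin A$, the act takes effect and $a\in\Gamma(X)\setminus A$. So if $A=\Gamma(X)$, every axiom on which we would be willing to act is an axiom for an element of $A$, and listing these axioms enumerates $A$.

We cannot be willing to fill all of $E$. An act may take effect although $a\in A$, because $a$ may not yet be in $A_v$. Each $a\in A$ causes only finitely many such acts, but there may be infinitely many $a$, so acts for $a$ must be confined to columns $\ge a$. Acts for the $e$-th operator must also be confined to columns $\ge e$. With $p=\max(a,e)$, the columns fall into three zones. In the \emph{high} zone $m\ge p$ we fill. The \emph{low} zone $m<e$ consists of finitely many columns, each full or finite, so $X^{<e}$ is c.e.\ and membership in it can be enumerated. In the \emph{middle} zone $e\le m<p$ we must confirm recursively that the elements of $E$ are in $X$. Such an element $\langle m,k\rangle$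 is in $X$ because $m\in A$, where $m<a$, or because an earlier act has taken effect. Therefore the statement ``the act at stage $u$ takes effect'' has to be treated on the same footing as ``$a\in A$''. Both kinds of statements will be called \emph{targets}.

\subsection*{The obstacle}
Now let $A=\Gamma(X\oplus B)$, with axioms $\langle a,E,F\rangle$ meaning ``$a$ if $E\subseteq X$ and $F\subseteq B$''. We would act when $F\subseteq B_v$. But $X$ is enumerated from $A$ alone: the act takes effect whenever $A_v\subseteq A$, even if $F\not\subseteq B$, and then it gains nothing. A single $a\notin A$ may have infinitely many axioms $\langle a,E_j,F_j\rangle$, seen at stages $v_j$ with $A_{v_j}\subseteq A$ and $F_j\subseteq B_{v_j}$ but $F_j\not\subseteq B$. Acting on all of them may fill a column $m\notin A$. If we stop acting, we may miss an axiom with $F\subseteq B$.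

\subsection*{Using the second operator}
Suppose also $B=\Lambda(Y\oplus A)$. Then each true inclusion $F\subseteq B$ is confirmed by axioms of $\Lambda$, and we can insist on seeing such axioms before we act.

\begin{example}\label{ex:small}
Let $\langle 2,\{\langle5,0\rangle\},\{3\}\rangle\in\Gamma$ and $\langle 3,\{\langle 4,1\rangle\},\{1\}\rangle\in\Lambda$; the second axiom says ``$3$ if $\langle4,1\rangle\in Y$ and $1\in A$''. Suppose $1\in A$ and $2\notin A$, and that both axioms are visible at a stage $u$ with $A_u=\{1\}$ and $B_u=\{3\}$. The $X$-side declares that $\langle5,0\rangle\in X$ if $\{1\}\subseteq A$, and this takes effect. If $3\in B$, then $2\in\Gamma(X\oplus B)\setminus A$. If $3\notin B$, then at a late good stage $w$ we have $1\in A_w$ and $3\notin B_w$, and the $Y$-side declares that $\langle4,1\rangle\in Y$ if $B_w\subseteq B$. This takes effect, and $3\in\Lambda(Y\oplus A)\setminus B$. In both cases one of the equations $A=\Gamma(X\oplus B)$, $B=\Lambda(Y\oplus A)$ fails.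
\end{example}

The $\Lambda$-axiom in the example uses only $A_u$, so its $A$-part is correct whenever the act at $u$ takes effect. An effective act on a false target therefore either defeats $\Gamma$ or hands the other side an opportunity to defeat $\Lambda$, and the $X$-side can stop without knowing which. The system of axioms recorded by the act is its \emph{certificate}.

It remains to say when a side stops. The first attempt is: do not act while an earlier act of the same side still appears effective. This can deadlock. An $X$-act at $u$ and a $Y$-act at $w$ may both be effective, each waiting for a response from the other side, and each blocking that response. We break the tie by time: if $u<w$, the act at $w$ does not block the finitely many responses listed in the certificate of $u$. The earliest effective act is then always answered.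

\section{The construction}\label{sec:construction}

Fix $\Sigma^0_2$ sets $A$ and $B$. Everything below comes in two versions. The \emph{dual} of a definition or statement is obtained by exchanging $X$ with $Y$, $A$ with $B$, and $\Gamma$ with $\Lambda$. We give the $X$-version; the dual definition is always adopted as well, and the dual of a proof proves the dual statement. We use $\sigma,\varepsilon$ on the $X$-side and $\tau,\delta$ on the $Y$-side.

\subsection*{Approximations and operators}
Each stage will be devoted to one \emph{task}. The tasks are the tuples $(X,e,\sigma,\varepsilon)$ and $(Y,e,\tau,\delta)$, where $e\in\omega$ and the last two entries are arbitrary codes, to be read as a target and a derivation in the sense defined below. Fix a computable numbering of the tasks.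

\begin{lemma}\label{lem:approx}
There are computable sequences $(A_v),(B_v)$ of finite sets and a computable assignment of a task to each stage $v$ such that:
\begin{itemize}
\item[(G1)] each $a\in A$ is in $A_v$ for almost all $v$, and each $b\in B$ is in $B_v$ for almost all $v$;
\item[(G2)] for each task there are infinitely many stages devoted to it that are \emph{good}, that is, satisfy $A_v\subseteq A$ and $B_v\subseteq B$.
\end{itemize}
\end{lemma}

\begin{proof}
To obtain stages that are good for both sets at once, we approximate $Z=A\oplus B$. Let $H$ be c.e.\ with $z\in Z\iff\exists x\,\langle z,x\rangle\notin H$. Replacing $H$ by $\{\langle z,x+1\rangle:\langle z,x\rangle\in H\}\cup\{\langle z,0\rangle:z\in\omega\}$ we may assume that $H$ is infinite. Let $f$ be a one-one computable enumeration of $H$ and put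
\[
Z_s=\{z:\exists x\,[\langle z,x\rangle<f(s)\ \wedge\ \langle z,x\rangle\notin\{f(0),\dots,f(s)\}]\},
\]
a finite set. If $z\in Z$, say $\langle z,x\rangle\notin H$, then $z\in Z_s$ whenever $f(s)>\langle z,x\rangle$, which holds for almost all $s$ as $f$ is one-one. For every $s_0$, the stage $s\ge s_0$ at which $f$ takes its least value on $[s_0,\infty)$ satisfies $f(t)>f(s)$ for all $t>s$. For such $s$, a number below $f(s)$ that is not among $f(0),\dots,f(s)$ is not in $H$, so $Z_s\subseteq Z$. Now replace each $s$ by a block of $s+1$ consecutive stages $v$, devoted to the tasks numbered $0,\dots,s$ in turn, and let $A_v\oplus B_v=Z_s$ throughout the block. Task number $j$ occurs in every block $s\ge j$, and infinitely many blocks consist of good stages.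
\end{proof}

Let $(\Gamma_e,\Lambda_e)_{e\in\omega}$ be a uniform list of all pairs of c.e.\ sets of triples $\langle c,E,F\rangle$ with $E,F$ finite. We put $c\in\Gamma_e(X\oplus B)$ if some $\langle c,E,F\rangle\in\Gamma_e$ has $E\subseteq X$ and $F\subseteq B$; dually, $c\in\Lambda_e(Y\oplus A)$ if some $\langle c,E,F\rangle\in\Lambda_e$ has $E\subseteq Y$ and $F\subseteq A$. If $A\le_e X\oplus B$ and $B\le_eY\oplus A$, then there is one $e$ with $A=\Gamma_e(X\oplus B)$ and $B=\Lambda_e(Y\oplus A)$. Let $\Gamma_{e,v}$ and $\Lambda_{e,v}$ be uniformly computable finite sets, increasing in $v$ with unions $\Gamma_e$ and $\Lambda_e$, whose axioms mention only numbers $<v$, including the components $m,k$ of each $\langle m,k\rangle\in E$.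

\subsection*{Targets and the sets $X$ and $Y$}
At each stage at most one \emph{act} is performed, an $X$-act or a $Y$-act, and we identify an act with its stage. An $X$-act $u$ is performed by an index $e(u)$ on an $X$-target $\sigma(u)$. The definitions that follow are by recursion on the stages.

The \emph{$X$-targets} are the numbers $a\in\omega$ (\emph{number-targets}) and one new symbol $\hat u$ for each $X$-act $u$ (\emph{act-targets}). The targets \emph{available at $v$} are the numbers $a<v$ and the $\hat u$ with $u<v$; an act at stage $u$ is always on a target available at $u$. Each $X$-target $\sigma$ has a finite family $\mathcal R(\sigma)$ of finite sets, its \emph{reasons}, and a \emph{level} $p(\sigma)\in\omega$. With the abbreviation $p_e(\sigma)=\max(p(\sigma),e)$,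
\[
\mathcal R(a)=\{\{a\}\},\quad p(a)=a,\qquad
\mathcal R(\hat u)=\mathcal R(\sigma(u))\cup\{A_u\},\quad p(\hat u)=p_{e(u)}(\sigma(u)).
\]
For a set $C$ we write $C\models\sigma$ if $D\subseteq C$ for some $D\in\mathcal R(\sigma)$. The target $\sigma$ is \emph{true} if $A\models\sigma$ and \emph{false} otherwise. So the number-target $a$ is true exactly when $a\in A$, and $\hat u$ is true exactly when $A_u\subseteq A$ or $\sigma(u)$ is true. The purpose of letting $\hat u$ inherit the reasons of $\sigma(u)$ will appear in Lemma~\ref{lem:level}.

A target $\sigma$ \emph{supports} $\langle m,k\rangle$ if $\sigma$ is the number-target $m$, or $\sigma=\hat u$ with $p(\hat u)\le m$ and $k\le u$ (Figure~\ref{fig:support}). In both cases $p(\sigma)\le m$. Let $X$ be the set of all $\langle m,k\rangle$ supported by a true $X$-target. Let $X_v$ be the set of all $\langle m,k\rangle$ supported by an $X$-target $\sigma$ with $A_v\models\sigma$ that is a number-target or an act-target $\hat u$ with $u<v$. Dually, $Y$-targets are true or false according to $B$, a $Y$-act $w$ contributes the reason $B_w$, and $Y_v$ is defined from $B_v$.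

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\fill[gray!25] (3,0) rectangle (10.5,2.5);
\fill[gray!65] (1,0) rectangle (2,5);
\fill[gray!65] (6,0) rectangle (7,5);
\draw[->] (0,0) -- (11,0) node[right] {$m$};
\draw[->] (0,0) -- (0,5.5) node[above] {$k$};
\draw[dashed] (0,2.5) node[left] {$u$} -- (3,2.5);
\node[below] at (1.5,0) {$a$};
\node[below] at (3.5,0) {$p(\hat u)$};
\node[below] at (6.5,0) {$a'$};
\end{tikzpicture}
\caption{The pairs $\langle m,k\rangle$ put into $X$ by three true targets. Number-targets $a,a'\in A$ support entire columns (dark). An act-target $\hat u$ supports the initial segment $k\le u$ of every column $m\ge p(\hat u)$ (light).}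
\label{fig:support}
\end{figure}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] If $\sigma$ is true, then $A_v\models\sigma$ for almost all $v$. If $\sigma$ is false and $A_v\subseteq A$, then $A_v\not\models\sigma$.
\item[(b)] Each finite subset of $X$ is contained in $X_v$ for almost all $v$. If $A_v\subseteq A$, then $X_v\subseteq X$.
\item[(c)] Each column $X_v^{[m]}$ is an initial segment of $\omega$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A reason $D\subseteq A$ is finite, so $D\subseteq A_v$ for almost all $v$ by (G1); and $D\subseteq A_v\subseteq A$ makes $\sigma$ true. (b) Apply (a) to the supporting targets. (c) The column is $\omega$ if $m\in A_v$, and otherwise a finite union of sets $\{0,\dots,u\}$.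
\end{proof}

\subsection*{Derivations and certificates}
If $A=\Gamma_e(X\oplus B)$, then a target $\sigma$ is true exactly when $\Gamma_e$ enumerates all elements of one of its reasons. An \emph{$e$-derivation} of an $X$-target $\sigma$ is a tuple
\[
\varepsilon=\bigl(D,(\langle c,E_c,F_c\rangle)_{c\in D}\bigr)\quad\text{with } D\in\mathcal R(\sigma)\text{ and }\langle c,E_c,F_c\rangle\in\Gamma_e\text{ for }c\in D.
\]
We put $E(\varepsilon)=\bigcup_{c\in D}E_c$ and $F(\varepsilon)=\bigcup_{c\in D}F_c$. An element $\langle m,k\rangle\in E(\varepsilon)$ is \emph{low} if $m<e$, \emph{middle} if $e\le m<p_e(\sigma)$, and \emph{high} if $m\ge p_e(\sigma)$. For an $e$-derivation $\delta$ of a $Y$-target the axioms come from $\Lambda_e$; here $E(\delta)$ is meant to lie in $Y$ and $F(\delta)$ in $A$.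

A certificate is a finite system of derivations in which every middle element is accounted for by another member of the system. An \emph{$X$-certificate for $e$} is a finite function $\mathcal C$ assigning to each $X$-target $\sigma$ in its domain an $e$-derivation $\varepsilon_\sigma$ of $\sigma$, such that every middle element of $E(\varepsilon_\sigma)$ is supported by some $\sigma'\in\mathrm{dom}\,\mathcal C$. This dependence is well founded:
\begin{equation}\label{eq:descent}
\text{if $\sigma'$ supports a middle element $\langle m,k\rangle$ of $E(\varepsilon_\sigma)$, then } p_e(\sigma')\le m<p_e(\sigma),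
\end{equation}
because $p(\sigma')\le m$ and $e\le m$. We write $(\sigma,\varepsilon)\in\mathcal C$ if $\sigma\in\mathrm{dom}\,\mathcal C$ and $\varepsilon_\sigma=\varepsilon$. Let $\mathrm{low}(\mathcal C)$ be the set of low elements of all $E(\varepsilon_\sigma)$. We say that $\mathcal C$
\begin{itemize}
\item \emph{covers} a finite set $D$ if each $a\in D$, as a number-target, is in $\mathrm{dom}\,\mathcal C$;
\item is \emph{valid at $v$} if its targets are available at $v$, its axioms are in $\Gamma_{e,v}$, $F(\varepsilon_\sigma)\subseteq B_v$ for all $\sigma\in\mathrm{dom}\,\mathcal C$, and $\mathrm{low}(\mathcal C)\subseteq X_v$.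
\end{itemize}
High elements are not constrained, since these are the elements that an act can supply. The two sides are linked crosswise: an $X$-act guesses that $F(\varepsilon)\subseteq B$, so it records a $Y$-certificate covering $F(\varepsilon)$, and for a $Y$-certificate validity at $v$ requires $F(\delta_\tau)\subseteq A_v$ and $\mathrm{low}(\mathcal C)\subseteq Y_v$.

\subsection*{The rules for acting}
An $X$-act $u$ records, besides $e(u)$ and $\sigma(u)$, an $e(u)$-derivation $\varepsilon(u)$ of $\sigma(u)$ and a $Y$-certificate $\mathcal C_u$ for $e(u)$; we put $L_u=\mathrm{low}(\mathcal C_u)$. We say that $u$ is an act \emph{on} $(\sigma(u),\varepsilon(u))$. An $X$-act $u<v$ is \emph{alive at $v$} if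
\[
A_u\subseteq A_v,\qquad A_v\not\models\sigma(u),\qquad L_u\subseteq Y_v .
\]
In words: at stage $v$ the act appears to have taken effect, its target appears false, and the part of its certificate that $e(u)$ cannot repair appears correct. Dually, a $Y$-act $w<v$ records an $X$-certificate $\mathcal C_w$ and is alive at $v$ if $B_w\subseteq B_v$, $B_v\not\models\tau(w)$ and $L_w\subseteq X_v$.

Let stage $v$ be devoted to $(X,e,\sigma,\varepsilon)$. If $\sigma$ is not an $X$-target available at $v$, or $\varepsilon$ is not an $e$-derivation of $\sigma$ with all axioms in $\Gamma_{e,v}$, do nothing. Otherwise let $p=p_e(\sigma)$, and perform an $X$-act of $e$ on $(\sigma,\varepsilon)$ if and only if the following five tests succeed.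
\begin{itemize}
\item[(T1)] $A_v\not\models\sigma$.
\item[(T2)] $F(\varepsilon)\subseteq B_v$ and $E(\varepsilon)^{<p}\subseteq X_v$.
\item[(T3)] Some $Y$-certificate for $e$ covers $F(\varepsilon)$ and is valid at $v$. (Record the one with least code as $\mathcal C_v$.)
\item[(T4)] For each $X$-act $u$ of $e$ that is alive at $v$ and has $p(\hat u)\le p$, there is a $Y$-act $w<u$ of $e$ with $(\sigma,\varepsilon)\in\mathcal C_w$.
\item[(T5)] No $X$-act of $e$ on $(\sigma,\varepsilon)$ is alive at $v$.
\end{itemize}
If the act is performed, then $p(\hat v)=p$. At a stage devoted to $(Y,e,\tau,\delta)$ the dual rules apply; in particular the dual of (T4) says that for each $Y$-act $w$ of $e$ alive at $v$ with $p(\hat w)\le p_e(\tau)$ there is an $X$-act $u<w$ of $e$ with $(\tau,\delta)\in\mathcal C_u$.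

Tests (T1)--(T3) say that the act appears useful, and (T4), (T5) keep the number of effective acts finite. Test (T4) is the tie-breaking rule of Section~\ref{sec:idea}. It ignores acts of level above $p$, since there may be infinitely many acts on true targets of higher and higher level, each alive for a while, and together they could block $(\sigma,\varepsilon)$ forever. Test (T5) prevents a response allowed by (T4) from being repeated. In Example~\ref{ex:small}, with $e=0$, the act $u$ is on the number-target $2$, the certificate $\mathcal C_u$ assigns the $\Lambda$-axiom to the number-target $3$, and there are no low or middle elements.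

The construction is computable. At stage $v$ only finitely many targets are available, each has finitely many reasons, and $\Gamma_{e,v},\Lambda_{e,v}$ are finite, so there are finitely many candidates in (T3); and $X_v,Y_v$ are decidable, since $\langle m,k\rangle\in X_v$ if and only if $m\in A_v$ or some $\hat u$ with $u<v$ and $A_v\models\hat u$ supports $\langle m,k\rangle$. Consequently the set of targets, their reasons and levels, and the support relation are computable. Since $x\in X$ if and only if some target supporting $x$ has a reason contained in $A$, we have $X\le_eA$, and dually $Y\le_eB$.

\section{The columns of $X$ and $Y$}\label{sec:columns}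

We prove part (a) of Proposition~\ref{prop:construction}. Nothing is assumed about the operators $\Gamma_e,\Lambda_e$ in this section. An $X$-act $u$ is \emph{real} if $A_u\subseteq A$ and $\sigma(u)$ is false; these are the acts that make a new target true.

One would like to say that the first real act of $e$ stays alive and blocks almost all later ones. It need not stay alive, because $L_u$ may not be contained in $Y$; and a later real act $v$ need not be at a good stage, so $Y_v$ may be wrong. What saves the argument is that $L_u$ lies in finitely many columns, each of which is an initial segment of $\omega$ at every stage.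

\begin{lemma}\label{lem:real}
Each $e$ performs only finitely many real $X$-acts.
\end{lemma}

\begin{proof}
Suppose $e$ performs infinitely many. We pass to subsequences several times. Recall that an infinite sequence in a well-ordered set has an infinite nondecreasing subsequence: choose a term of least value, then a term of least value among the later terms, and so on.

If $u$ is real, then $A_u\subseteq A$ is finite, so $A_u\subseteq A_v$ for almost all $v$ by (G1). Hence there are real acts $v_1<v_2<\cdots$ of $e$ with $A_{v_i}\subseteq A_{v_j}$ for $i<j$. Passing to a subsequence, $p(\hat v_1)\le p(\hat v_2)\le\cdots$. By the dual of Lemma~\ref{lem:basic}(c), the column $Y_{v_i}^{[m]}$ is determined by its size, an element of the well-ordered set $\omega+1$. Passing to a subsequence once for each $m<e$, we get $Y_{v_i}^{<e}\subseteq Y_{v_j}^{<e}$ for $i<j$.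

Let $i<j$. Then $A_{v_j}\not\models\sigma(v_i)$ because $A_{v_j}\subseteq A$ and $\sigma(v_i)$ is false. Also $L_{v_i}\subseteq Y^{<e}_{v_i}\subseteq Y_{v_j}$, because $\mathcal C_{v_i}$ is valid at $v_i$. So $v_i$ is alive at $v_j$. By (T4) at stage $v_j$, applied to $u=v_1$, for every $j\ge2$ the pair $(\sigma(v_j),\varepsilon(v_j))$ belongs to $\mathcal C_w$ for some $Y$-act $w<v_1$. These certificates contain finitely many pairs in total, so $v_i$ and $v_j$ are acts on the same pair for some $2\le i<j$. As $v_i$ is alive at $v_j$, this contradicts (T5).
\end{proof}

An act-target can also be true because its own target is true. Acts on act-targets form chains along which the level need not increase, so induction on the level does not bound these. The inherited reasons do: once one member of a chain is seen to be true, all later members are seen to be true, and (T1) stops the chain.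

\begin{lemma}\label{lem:level}
For each $m$ there are only finitely many true $X$-act-targets of level $\le m$.
\end{lemma}

\begin{proof}
Let $\hat v$ be true with $p(\hat v)\le m$. Following $\hat u\mapsto\sigma(u)$ downward from $\hat v$, we obtain a chain $\rho_0,\rho_1,\dots,\rho_j=\hat v$ in which $\rho_0$ is a number-target and each $\rho_{i+1}$ is the act-target of an act on $\rho_i$. Along the chain the levels are nondecreasing and the families of reasons are increasing. Let $\rho=\rho_i$ be the first true member. If $i=0$, then $\rho$ is a number $\le m$. If $i>0$ and $\rho=\hat u$, then $\sigma(u)=\rho_{i-1}$ is false, so the reason for $\hat u$ contained in $A$ is $A_u$; thus $u$ is a real act, and $e(u)\le p(\hat u)\le m$. By Lemma~\ref{lem:real} there are only finitely many possibilities for $\rho$, independently of $v$.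

Fix such a $\rho$. If $\hat v\ne\rho$, then $i\le j-1$, so $\mathcal R(\rho)\subseteq\mathcal R(\sigma(v))$. By (T1), $A_v\not\models\sigma(v)$, hence $A_v\not\models\rho$. As $\rho$ is true, this holds for only finitely many $v$ by Lemma~\ref{lem:basic}(a).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:construction}(a)]
If $m\in A$, the number-target $m$ is true and supports the whole column. If $m\notin A$, each element of column $m$ of $X$ is supported by a true act-target $\hat u$ of level $\le m$. There are finitely many of these by Lemma~\ref{lem:level}, and $\hat u$ supports only $u+1$ elements of the column. The statement for $Y$ is dual.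
\end{proof}

\section{Two reductions force $A\equiv_e B$}\label{sec:collapse}

We prove part (b). Suppose $A\le_eX\oplus B$ and $B\le_eY\oplus A$, and fix $e$ with
\begin{equation}\label{eq:H}
A=\Gamma_e(X\oplus B),\qquad B=\Lambda_e(Y\oplus A).
\end{equation}
This assumption is self-dual. From now on all acts, derivations and certificates are those of $e$. We need the limit versions of validity and of the tests (T1), (T2).

\begin{definition}
An $X$-certificate $\mathcal C$ is \emph{correct} if $F(\varepsilon_\sigma)\subseteq B$ for all $\sigma\in\mathrm{dom}\,\mathcal C$ and $\mathrm{low}(\mathcal C)\subseteq X$. An \emph{$X$-opportunity} is a pair $(\sigma,\varepsilon)$ where $\sigma$ is a false $X$-target and $\varepsilon$ is a derivation of $\sigma$ with $F(\varepsilon)\subseteq B$ and $E(\varepsilon)^{<p_e(\sigma)}\subseteq X$.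
\end{definition}

The plan is as follows. Correct $X$-certificates can be enumerated from $B$, and they cover every element of $A$. If one of them covered a number outside $A$, it would contain an opportunity. An effective act on an opportunity contradicts \eqref{eq:H}, so the work is to show that no opportunity is blocked forever.

\begin{lemma}\label{lem:effect}
If $u$ is a real $X$-act, then $F(\varepsilon(u))\not\subseteq B$. In particular, no $X$-act $u$ on an $X$-opportunity has $A_u\subseteq A$.
\end{lemma}

\begin{proof}
Let $\varepsilon=\varepsilon(u)=(D,(\langle c,E_c,F_c\rangle)_{c\in D})$ and $p=p(\hat u)$. We first show $E(\varepsilon)\subseteq X$. By (T2) and Lemma~\ref{lem:basic}(b), $E(\varepsilon)^{<p}\subseteq X_u\subseteq X$. If $\langle m,k\rangle\in E(\varepsilon)$ and $m\ge p$, then $k<u$ because the axioms of $\varepsilon$ are in $\Gamma_{e,u}$; so $\hat u$ supports $\langle m,k\rangle$, and $\hat u$ is true since $A_u\subseteq A$. Now $\sigma(u)$ is false, so there is $c\in D\setminus A$. If $F_c\subseteq B$, then $c\in\Gamma_e(X\oplus B)=A$. Hence $F_c\not\subseteq B$. An act $u$ on an opportunity with $A_u\subseteq A$ would be real and have $F(\varepsilon(u))\subseteq B$.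
\end{proof}

\begin{lemma}\label{lem:cert}
\begin{itemize}
\item[(a)] Every finite $D\subseteq A$ is covered by a correct $X$-certificate.
\item[(b)] A correct $X$-certificate is valid at almost all stages.
\item[(c)] If a correct $X$-certificate $\mathcal C$ has a false target in its domain, then some $(\sigma,\varepsilon)\in\mathcal C$ is an $X$-opportunity.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For each true $X$-target $\sigma$ fix a reason $D^\sigma\subseteq A$ and, using \eqref{eq:H}, for each $c\in D^\sigma$ an axiom $\langle c,E_c,F_c\rangle\in\Gamma_e$ with $E_c\subseteq X$ and $F_c\subseteq B$. This is a derivation $\varepsilon_\sigma$ with $E(\varepsilon_\sigma)\subseteq X$ and $F(\varepsilon_\sigma)\subseteq B$. For each of the finitely many middle elements of $E(\varepsilon_\sigma)$ fix a true target supporting it, and call these targets the \emph{children} of $\sigma$. By \eqref{eq:descent} a child $\sigma'$ has $p_e(\sigma')<p_e(\sigma)$, so by induction on $p_e(\sigma)$ each true $\sigma$ has finitely many descendants. The restriction of $\sigma\mapsto\varepsilon_\sigma$ to the number-targets in $D$ and their descendants is a correct certificate covering $D$.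

(b) The finitely many targets become available and the finitely many axioms appear in $\Gamma_{e,v}$; the two inclusions hold for almost all $v$ by (G1) and Lemma~\ref{lem:basic}(b).

(c) Choose a false $\sigma\in\mathrm{dom}\,\mathcal C$ with $p_e(\sigma)$ least. Then $F(\varepsilon_\sigma)\subseteq B$, and the low elements of $E(\varepsilon_\sigma)$ are in $X$, by correctness. A middle element is supported by some $\sigma'\in\mathrm{dom}\,\mathcal C$, which has $p_e(\sigma')<p_e(\sigma)$ by \eqref{eq:descent} and is therefore true; so the element is in $X$.
\end{proof}

The next lemma isolates the only way in which an opportunity can be missed. Its proof is the place where the $X$-side uses the second equation in \eqref{eq:H}: without it, the certificate demanded by (T3) might never appear.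

\begin{lemma}\label{lem:blocked}
If $(\sigma,\varepsilon)$ is an $X$-opportunity, then \textup{(T4)} fails at almost all good stages devoted to $(X,e,\sigma,\varepsilon)$.
\end{lemma}

\begin{proof}
Let $v$ be a good stage devoted to this task, so large that $\sigma$ is available and the axioms of $\varepsilon$ are in $\Gamma_{e,v}$. Test (T1) succeeds by Lemma~\ref{lem:basic}(a). Test (T2) succeeds for large $v$ by (G1) and Lemma~\ref{lem:basic}(b). Test (T3) succeeds for large $v$ by the duals of Lemma~\ref{lem:cert}(a) and (b), applied to the finite set $F(\varepsilon)\subseteq B$. Test (T5) succeeds, since an act $u$ on $(\sigma,\varepsilon)$ alive at $v$ would have $A_u\subseteq A_v\subseteq A$, contrary to Lemma~\ref{lem:effect}. If (T4) also succeeded, then $v$ itself would be an act on $(\sigma,\varepsilon)$ with $A_v\subseteq A$, again contrary to Lemma~\ref{lem:effect}.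
\end{proof}

So we must find out which acts can block for long. Call an $X$-act $u$ \emph{sound} if it is real and $L_u\subseteq Y$.

\begin{lemma}\label{lem:unsound}
An $X$-act that is not sound is alive at only finitely many good stages.
\end{lemma}

\begin{proof}
Let $u$ be alive at some good stage $v$. Then $A_u\subseteq A_v\subseteq A$ and $L_u\subseteq Y_v\subseteq Y$. If $u$ is not sound, then $\sigma(u)$ must be true, so $A_{v'}\models\sigma(u)$ for almost all $v'$, and $u$ is not alive at these stages.
\end{proof}

The following lemma is Example~\ref{ex:small} in general form, and it is where the tie-breaking clause of (T4) is used.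

\begin{lemma}\label{lem:nosound}
There is no sound $X$-act and no sound $Y$-act.
\end{lemma}

\begin{proof}
Otherwise let $u$ be the earliest sound act of either kind; by duality we may assume that it is an $X$-act. The $Y$-certificate $\mathcal C_u$ is correct: it is valid at $u$, so $F(\delta_\tau)\subseteq A_u\subseteq A$ for each $\tau$ in its domain, and $\mathrm{low}(\mathcal C_u)=L_u\subseteq Y$. By Lemma~\ref{lem:effect} there is $b\in F(\varepsilon(u))\setminus B$, and $b$ is a false number-target in the domain of $\mathcal C_u$, which covers $F(\varepsilon(u))$. By the dual of Lemma~\ref{lem:cert}(c), some $(\tau,\delta)\in\mathcal C_u$ is a $Y$-opportunity.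

The finitely many $Y$-acts $w<u$ are not sound, by the choice of $u$. By the dual of Lemma~\ref{lem:unsound}, none of them is alive at any sufficiently large good stage $v$. There is no $Y$-act at stage $u$. So every $Y$-act $w$ alive at such a $v$ has $w>u$, and the $X$-act $u<w$ has $(\tau,\delta)\in\mathcal C_u$. Thus the dual of (T4) succeeds at almost all good stages devoted to $(Y,e,\tau,\delta)$. There are infinitely many such stages by (G2), which contradicts the dual of Lemma~\ref{lem:blocked}.
\end{proof}

\begin{lemma}\label{lem:noopp}
There is no $X$-opportunity.
\end{lemma}

\begin{proof}
Let $(\sigma,\varepsilon)$ be one, and $p=p_e(\sigma)$. Let $U$ be the set of $X$-acts $u$ with $p(\hat u)\le p$ that are alive at some good stage. For $u\in U$ we have $A_u\subseteq A$, so $\hat u$ is true, and $U$ is finite by Lemma~\ref{lem:level}. By Lemmas~\ref{lem:nosound} and~\ref{lem:unsound}, each $u\in U$ is alive at only finitely many good stages. So at almost all good stages no $X$-act of level $\le p$ is alive, and (T4) holds vacuously. By (G2) this contradicts Lemma~\ref{lem:blocked}.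
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:construction}(b)]
We claim that
\[
a\in A\iff\text{some correct $X$-certificate covers }\{a\}.
\]
The implication from left to right is Lemma~\ref{lem:cert}(a). Conversely, a correct certificate covering $\{a\}$ with $a\notin A$ has a false target in its domain, so it contains an opportunity by Lemma~\ref{lem:cert}(c), contrary to Lemma~\ref{lem:noopp}.

By part (a), each of the finitely many columns $m<e$ of $X$ is $\omega$ or finite, so $X^{<e}$ is c.e. Let $\Theta$ be the operator with an axiom ``$a$ if $F$'' whenever there is an $X$-certificate $\mathcal C$ covering $\{a\}$ with $\mathrm{low}(\mathcal C)\subseteq X^{<e}$ and $F=\bigcup_{\sigma\in\mathrm{dom}\,\mathcal C}F(\varepsilon_\sigma)$. This set of axioms is c.e., because targets, reasons, levels and support are computable and $\Gamma_e$ and $X^{<e}$ are c.e. Such a $\mathcal C$ is correct exactly when $F\subseteq B$, so the claim says $A=\Theta(B)$. Hence $A\le_e B$, and dually $B\le_eA$.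
\end{proof}

This completes the proof of Proposition~\ref{prop:construction}, and with it of Theorems~\ref{thm:core} and~\ref{thm:main}.

\begin{remark}\label{rem:nominimal}
No nonzero $\Sigma^0_2$ degree is minimal. Let $A$ be $\Sigma^0_2$ and not c.e. If $A$ is $\Delta^0_2$, Corollary~\ref{cor:delta} with $C=\emptyset$ gives a non-c.e.\ $X\le_eA$ with $A\not\le_eX$. Otherwise apply Proposition~\ref{prop:construction} with $B=\emptyset$. The set $X\le_eA$ is not c.e., as in the proof of Theorem~\ref{thm:core}. Since $\emptyset\le_eY\oplus A$ holds trivially, $A\le_eX$ would give $A\equiv_e\emptyset$ by (b), which is false.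
\end{remark}

\begin{thebibliography}{1}

\bibitem{SMP}
\emph{Strong Minimal Pairs in the Enumeration Degrees},
\texttt{https://github.com/JosiahJG/josiahjg.github.io}.

\end{thebibliography}
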